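# Coefficient spaces of Schauder bases of $C[0,1]$

## 1. The Haar system of $C(\Delta)$ and the summing basis of $c_0$

Scalars are real or complex, "operator" means bounded linear operator, $\cong$ means linearly isomorphic, and $\oplus_1$, $(\oplus\,\cdot)_1$ are $\ell_1$-sums. All measures act on functions by the bilinear pairing $\int xh\,d\mu$, without conjugation.

**Definition 1.1.** A sequence $(x_n)$ in a Banach space $X$ is a *(Schauder) basis* if every $x\in X$ has a unique expansion $x=\sum_{n=1}^\infty a_nx_n$, convergent in norm. The linear forms $f_i(x)=a_i$ are continuous, and $f_i(x_n)=\delta_{i,n}$. They are the *coefficient functionals*. The closed linear span $[f_n]\subset X^*$ is the *coefficient space* of the basis.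

Two coefficient spaces count as the same if they are isomorphic as Banach spaces. We ask how many different ones a given space has. The problem comes from the paper "Some curious bases for $c_0$ and $C[0,1]$". There, two facts are taken as known:

- (i) $C[0,1]$ has a basis whose coefficient space is isomorphic to neither $L^1[0,1]$ nor $\ell_1$;
- (ii) the universal basis for $C[0,1]$ constructed by Pełczyński (in his paper on universal bases, Studia Math. 32 (1969)) has coefficient space isomorphic to $\ell_1$.

The problem is to determine the number of isomorphism classes of $[f_n]$, as $(x_n)$ ranges over all bases of $C[0,1]$.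

We start with a basis for which everything can be computed. Let $\Delta=\{0,1\}^{\mathbb N}$ with its product probability measure $\mu$, and $L_1:=L_1(\Delta,\mu)$, which is isometric to $L^1[0,1]$. A cylinder $A$ of level $m$ is a set obtained by prescribing $x_1,\dots,x_m$; thus $\mu(A)=2^{-m}$. Its two halves (prescribe also $x_{m+1}$) are $A0$ and $A1$, and we put $h_A=1_{A0}-1_{A1}$. Let $G_k$ be the space of functions of the first $k$ coordinates, and $\mathbb E_k$ the conditional expectation onto $G_k$, that is, averaging over cylinders of level $k$ $(k\ge1)$. Functions in $G_k$ are continuous on $\Delta$.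

**Proposition 1.2.** The sequence $1_{[0]},1_{[1]}$, followed by the $h_A$ for cylinders $A$ of level $1$, then of level $2$, and so on, is a basis of $C(\Delta)$. Its coefficient space is $L_1\subset M(\Delta)=C(\Delta)^*$.

*Proof.* Let $x\in C(\Delta)$. By uniform continuity $\|\mathbb E_Nx-x\|_\infty\to0$. For $N\ge2$,
$$\mathbb E_Nx-\mathbb E_{N-1}x=\sum_{A\text{ of level }N-1}c_A(x)h_A,\qquad c_A(x)=\frac1{\mu(A)}\int xh_A\,d\mu .$$
Indeed, on $A0$ the difference is the mean over $A0$ minus the mean over $A$, which is half the difference of the means over $A0$ and $A1$; on $A1$ it is the negative of that. A partial sum that stops inside the block of level $N-1$ equals $\mathbb E_Nx$ on the cylinders already treated and $\mathbb E_{N-1}x$ elsewhere. So it is within $\max(\|\mathbb E_Nx-x\|,\|\mathbb E_{N-1}x-x\|)$ of $x$, and the partial sums converge to $x$. The functions in the sequence are mutually orthogonal in $L_2(\mu)$. If $\sum a_nx_n=0$ uniformly, integrate term by term against $x_m$ to get $a_m=0$; this is uniqueness.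

The coefficient functionals are the measures with densities $2\cdot1_{[0]}$, $2\cdot1_{[1]}$ and $h_A/\mu(A)$. Their linear span is $\bigcup_NG_N$. On densities, the norm of $M(\Delta)$ is the $L_1$ norm, and $\bigcup_NG_N$ is dense in $L_1$. $\square$

By the classical theorem of Milutin, $C(K)\cong C[0,1]$ for every uncountable compact metric $K$. An isomorphism carries bases to bases with isomorphic coefficient spaces (Remark 3.1 below). So $L_1$ is a coefficient space of $C[0,1]$.

A second example shows a different phenomenon.

**Example 1.3.** In $c_0$ let $s_n=e_1+\dots+e_n$. For $x\in c_0$ the sum $\sum_{n\le N}(x_n-x_{n+1})s_n$ has $m$-th coordinate $x_m-x_{N+1}$ for $m\le N$, and $0$ for $m>N$. Hence it converges to $x$. If $\sum a_ns_n=0$, then $\sum_{n\ge m}a_n=0$ for all $m$, so all $a_m=0$. Thus $(s_n)$ is a basis, with $f_n=e_n^*-e_{n+1}^*\in\ell_1$. The annihilator of $\{f_n\}$ in $\ell_\infty$ consists of the constant sequences, so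
$$[f_n]=\Bigl\{z\in\ell_1:\ \sum_kz_k=0\Bigr\}.$$
The coefficient space is not all of $c_0^*=\ell_1$: it is the *kernel* of a surjection from $\ell_1$ onto the scalar field.

In the Haar example the coefficient space is a nice summand of $M(\Delta)$, and we can read it off. What changes in general? Example 1.3 suggests that coefficient spaces are kernels of surjections $\ell_1\to E$, or $L_1\to E$, where $E$ may be more than one-dimensional. Three things must then be settled: which $E$ are allowed; how to build a basis from such a kernel; and how to tell that two kernels are not isomorphic. For the last point, kernels in the same space with the *same* quotient may or may not be isomorphic, and there is no obvious invariant.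

## 2. $\mathcal L_1$-spaces, injective spaces, and the results

**Definition 2.1.** A Banach space $E$ is an *$\mathcal L_1$-space* if there is $\lambda$ such that every finite-dimensional subspace of $E$ lies in a finite-dimensional $F\subset E$ with Banach–Mazur distance $d(F,\ell_1^{\dim F})\le\lambda$. Finite-dimensional spaces, including $0$, are allowed.

Every $L_1(\nu)$ is an $\mathcal L_1$-space; inside $L_1$, for instance, $G_k$ is isometric to $\ell_1^{2^k}$.

**Definition 2.2.** A Banach space $Z$ is *injective* if every operator from a closed subspace of a Banach space $W$ into $Z$ extends to an operator on $W$ (with no control of the norm).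

For example, $\ell_\infty$ is injective: apply Hahn–Banach to each coordinate. An injective space is complemented in every space that contains it (extend the identity). Complemented subspaces and finite direct sums of injective spaces are injective.

**Theorem 2.3.** The set of isomorphism classes of coefficient spaces of bases of $C[0,1]$ has cardinality exactly $2^{\aleph_0}$.

**Theorem 2.4.** A Banach space $Y$ is isomorphic to the coefficient space of some basis of $C[0,1]$ if and only if $\dim Y=\infty$ and $Y$ is isomorphic to a closed subspace $V$ of $L_1$ such that $L_1/V$ is an $\mathcal L_1$-space.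

**Theorem 2.5.** For a separable infinite-dimensional $\mathcal L_1$-space $E$, all infinite-dimensional kernels of surjections $\ell_1\to E$ are isomorphic (and such kernels exist); call this space $K(E)$. Let $K$ be a countably infinite compact metric space. Up to isomorphism the coefficient spaces of bases of $C(K)$ are exactly the spaces $K(E)$, and $K(E)\cong K(E')$ if and only if $E\cong E'$. So they are in bijection with the isomorphism classes of separable infinite-dimensional $\mathcal L_1$-spaces.

**Corollary 2.6.** For every infinite compact metric space $K$ (in particular for $c_0\cong C(\omega+1)$), the number of non-isomorphic coefficient spaces of $C(K)$ is exactly $2^{\aleph_0}$.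

We use the following standard facts. Theorem 2.3 needs only the first three.

- (Mil) Milutin: $C(K)\cong C[0,1]$ for $K$ uncountable compact metric.
- (Inj) $L_\infty$ of a finite measure, and $\ell_\infty$-sums of such spaces, are injective.
- ($L_1$) $L_1(\nu)$-spaces are complemented in their biduals and are $\mathcal L_1$-spaces. The space $\ell_1$ has the Schur property (weakly null sequences are norm null) and the lifting property (if $q:W\to E$ is onto, every operator $\ell_1\to E$ is $qR$ for some $R:\ell_1\to W$).
- (LR) Lindenstrauss–Rosenthal, *The $\mathcal L_p$ spaces*, Israel J. Math. 7 (1969): $V$ is an $\mathcal L_1$-space if and only if $V^*$ is injective.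
- (P) Pełczyński, *Projections in certain Banach spaces*, Studia Math. 19 (1960): infinite-dimensional complemented subspaces of $C(K)$ contain $c_0$; infinite-dimensional complemented subspaces of $\ell_1$ are $\cong\ell_1$.
- (BP) Bessaga–Pełczyński (1958): if $V^*$ contains $c_0$ isomorphically, then $V$ has a complemented subspace $\cong\ell_1$.
- (S) Sobczyk: $c_0$ is complemented in every separable space containing it.
- (JRZ) Johnson–Rosenthal–Zippin, Israel J. Math. 9 (1971): if $X^*$ has a basis, then $X$ has a basis whose coefficient functionals form a basis of $X^*$.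

The upper bound in Theorem 2.3 and Corollary 2.6 is immediate. A basis of $C(K)$ is a sequence in a set of cardinality $2^{\aleph_0}$, and there are $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ such sequences.

## 3. Reading a basis backwards

To realize a prescribed $Y$ as a coefficient space, one would have to guess vectors in $C[0,1]$ and then control their functionals. It is easier to start from a basis of $Y$ and look at *its* coefficient space.

**Remark 3.1.** If $\theta:X\to X'$ is an isomorphism and $(x_n)$ is a basis of $X$ with functionals $f_n$, then $(\theta x_n)$ is a basis of $X'$ with functionals $(\theta^{-1})^*f_n$. So its coefficient space is isomorphic to $[f_n]$. If $X,X'$ have bases with coefficient spaces $Y,Y'$, then interleaving the two bases gives a basis of $X\oplus X'$ with coefficient space $\cong Y\oplus Y'$.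

**Lemma 3.2.** Let $(y_n)$ be a basis of $Y$ and $\Gamma=[y_n^*]\subset Y^*$ its coefficient space. Then $(y_n^*)$ is a basis of $\Gamma$, and the coefficient space of this basis is isomorphic to $Y$.

*Proof.* Let $S_n$ be the partial sum projections, $M=\sup\|S_n\|<\infty$. We have $S_n^*\psi=\sum_{i\le n}\psi(y_i)y_i^*\in\Gamma$. On the span of $(y_i^*)$, $S_n^*\psi=\psi$ for large $n$. Since $\|S_n^*\|\le M$, it follows that $S_n^*\psi\to\psi$ for all $\psi\in\Gamma$. If $\sum a_iy_i^*=0$, evaluate at $y_j$ to get $a_j=0$. So $(y_n^*)$ is a basis of $\Gamma$, and its coefficient functionals are $\psi\mapsto\psi(y_n)$, that is, $\kappa(y_n)$, where $\kappa:Y\to\Gamma^*$ is evaluation.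

It remains to see that $\kappa$ is bounded below. Given $y$, choose $\psi\in Y^*$ with $\|\psi\|=1$, $\psi(y)=\|y\|$. Then $S_n^*\psi\in\Gamma$ has norm at most $M$, and $(S_n^*\psi)(y)=\psi(S_ny)\to\|y\|$. So $\|\kappa y\|\ge\|y\|/M$. Hence $\kappa(Y)$ is closed, $\kappa(Y)\cong Y$, and $[\kappa(y_n)]=\kappa(Y)$. $\square$

So $Y$ is a coefficient space of $X$ as soon as $Y$ has a basis whose coefficient space is isomorphic to $X$. In Example 1.3 read backwards, $Y=\{z\in\ell_1:\sum z_k=0\}$ has the basis $(e_n-e_{n+1})$, whose coefficient space is $\cong c_0$. We now replace the scalars by an $\mathcal L_1$-space and add an $L_1$-coordinate.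

## 4. Summing bases with values in an $\mathcal L_1$-space

Put $H_1=G_1$ and $H_N=\{g\in G_N:\mathbb E_{N-1}g=0\}$ for $N\ge2$. Let $E$ be a separable $\mathcal L_1$-space (with constant $\lambda$), $S:L_1\to E$ an operator, $s=\|S\|$, and $(e_i)$ dense in $E$. By Definition 2.1 choose inductively finite-dimensional $E_1\subset E_2\subset\cdots\subset E$ with
$$E_k\supset E_{k-1}+S(G_k)+\operatorname{span}(e_1,\dots,e_k),\qquad d(E_k,\ell_1^{\dim E_k})\le\lambda,\qquad E_0=0.\tag{1}$$
Thus $\bigcup E_k$ is dense in $E$ and $S(G_k)\subset E_k$. The $E_k$ may be enlarged to contain any further prescribed finite-dimensional spaces. Put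
$$D=\Bigl(\bigoplus_{k\ge1}E_k\Bigr)_1,\quad Qz=\sum_kz_k\in E,\quad U=D\oplus_1L_1,\quad q(z,f)=Qz-Sf,$$
$$Y_S=\ker q=\{(z,f)\in U:\ Qz=Sf\}.\tag{2}$$
If $E\ne0$, then infinitely many $E_k$ are nonzero and all are uniformly isomorphic to $\ell_1^{\dim E_k}$, so $D\cong\ell_1$. The operator $Q$ is onto. Indeed $\|Q\|\le1$, and $Q$ maps the unit ball of $D$ onto a set containing $\bigcup_kB_{E_k}$, which is dense in $B_E$. Given $e\in B_E$, choose successively $z^{(m)}\in D$ with $\|z^{(m)}\|\le2^{1-m}$ and $\|e-Q(z^{(1)}+\dots+z^{(m)})\|\le2^{-m}$; then $e=Q\sum_mz^{(m)}$. Hence $q$ is onto as well.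

**Proposition 4.1.** (a) $Y_S$ is isomorphic to the coefficient space of a basis of $(\oplus E_k^*)_{c_0}\oplus C(\Delta)\cong C[0,1]$. (b) If $E\ne0$, then $\ker Q$ is isomorphic to the coefficient space of a basis of $(\oplus E_k^*)_{c_0}\cong c_0$.

*Proof.* We write the proof of (a), with $Y=Y_S$. For (b) delete the $f$-coordinates everywhere, reading $G_k=H_k=0$, $s=0$, $U=D$, $q=Q$.

**Step 1: projections.** We want finite-rank projections on $Y$ that truncate; plain truncation would violate $Qz=Sf$, so the last coordinate absorbs the error. For $(z,f)\in Y$ and $N\ge1$ let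
$$P_N(z,f)=\Bigl(z_1,\dots,z_{N-1},\ S\mathbb E_Nf-\sum_{k<N}z_k,\ 0,0,\dots;\ \mathbb E_Nf\Bigr).\tag{3}$$
By (1) the $N$-th entry lies in $E_N$; the $z$-entries add up to $S\mathbb E_Nf$, so $P_N(z,f)\in Y$. The norm is at most $2\|z\|+(1+s)\|f\|$, so $\|P_N\|\le2+s$.

Let $M\le N$. The value of $P_M$ depends only on $z_1,\dots,z_{M-1}$ and $\mathbb E_Mf$. The operator $P_N$ does not change these, because $\mathbb E_M\mathbb E_N=\mathbb E_M$. So $P_MP_N=P_M$; in particular $P_N$ is a projection. Let $M>N$ and $P_N(z,f)=(z',f')$. Then $z'$ lives on coordinates $\le N<M$ and $\mathbb E_Mf'=f'$, and the $M$-th entry of $P_M(z',f')$ is $Sf'-\sum_kz'_k=0$. So $P_MP_N=P_N$. Finally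
$$\|P_N(z,f)-(z,f)\|\le\Bigl\|S\mathbb E_Nf-\sum_{k<N}z_k\Bigr\|+\sum_{k\ge N}\|z_k\|+\|f-\mathbb E_Nf\|\to0,$$
since $S\mathbb E_Nf\to Sf=\sum_kz_k$.

**Step 2: a basis of $Y$.** We split $Y$ into blocks and choose good bases of the blocks. Put $P_0=0$ and $Z_N=(P_N-P_{N-1})Y$. By Step 1, $Z_N$ consists of the elements of $P_NY$ killed by $P_{N-1}$. The elements of $P_NY$ are exactly
$$\Bigl(z_1,\dots,z_{N-1},\,Sg-\sum_{k<N}z_k,\,0,\dots;\,g\Bigr),\qquad z_k\in E_k,\ g\in G_N,\tag{4}$$
because each such vector lies in $Y$ and is fixed by $P_N$. For $N\ge2$, it is killed by $P_{N-1}$ if and only if $z_1=\dots=z_{N-2}=0$ and $\mathbb E_{N-1}g=0$. So $Z_N$ is the set of vectors with $(N-1)$-th entry $u\in E_{N-1}$, $N$-th entry $Sg-u$, all other $z$-entries $0$, and $f=g\in H_N$. For $N=1$, $u$ is absent, $z_1=Sg$, and $g\in H_1$. The norm of this vector lies between $\|u\|+\|g\|$ and $2\|u\|+(1+s)\|g\|$. Thus $Z_N\cong E_{N-1}\oplus_1H_N$ with constants independent of $N$.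

By (1), $E_{N-1}$ has a basis with basis constant at most $\lambda$. The space $H_N$ has a basis of disjointly supported functions, with constant $1$: the $h_A$ with $A$ of level $N-1$, respectively $1_{[0]},1_{[1]}$ for $N=1$. So the $Z_N$ have bases whose constants are bounded by some $b$. Let $(y_n)$ be their concatenation. A partial sum of the expansion of $y\in Y$ has the form $P_{N-1}y+T(P_N-P_{N-1})y$ with $T$ a partial sum projection of $Z_N$. Since $\|T(P_N-P_{N-1})y\|\le b\|(P_N-P_{N-1})y\|\to0$, the expansion converges to $y$. If $\sum a_ny_n=0$, apply $P_N-P_{N-1}$, which is the identity on $Z_N$ and kills the other blocks. The part in $Z_N$ vanishes, so its coefficients vanish. Hence $(y_n)$ is a basis of $Y$.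

If $y_n$ belongs to the first $N$ blocks, then $P_N^*y_n^*=y_n^*$. These $y_n^*$ number $\dim P_NY=\dim P_N^*Y^*$, so they span $P_N^*Y^*$. Therefore
$$\Gamma:=[y_n^*]=\overline{\bigcup_NP_N^*Y^*}.\tag{5}$$

**Step 3: the functionals in $\Gamma$.** We describe $\Gamma$ by functionals on $U$. Let
$$R:U^*=(\oplus E_k^*)_{\ell_\infty}\oplus_\infty L_\infty\to Y^*$$
be restriction, and let $X=(\oplus E_k^*)_{c_0}\oplus_\infty C(\Delta)\subset U^*$. Elements of $P_N^*Y^*$ are the functionals on $Y$ that factor through $P_N$. By (4) they are the linear functionals of $(z_1,\dots,z_{N-1},\mathbb E_Nf)\in E_1\times\dots\times E_{N-1}\times G_N$. A functional on $G_N$ has the form $g\mapsto\int hg\,d\mu$ with $h\in G_N$, and $\int h\,\mathbb E_Nf\,d\mu=\int hf\,d\mu$. So $P_N^*Y^*$ consists exactly of the functionals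
$$(z,f)\mapsto\sum_{k<N}\varphi_k(z_k)+\int hf\,d\mu,\qquad\varphi_k\in E_k^*,\ h\in G_N .$$
That is, $P_N^*Y^*=R(X_N)$ with $X_N=\{((\varphi_k),h)\in X:\varphi_k=0\ (k\ge N),\ h\in G_N\}$. The union $\bigcup X_N$ is dense in $X$.

**Step 4: $R|_X$ is bounded below.** This gives $\Gamma\cong X$. The point is that functionals in $X$ fade out in the $E_k$-coordinates, while functionals vanishing on $Y$ do not. Since $q$ is onto with kernel $Y$,
$$Y^\perp=q^*(E^*)=\{((e^*|_{E_k})_k,\,-S^*e^*):\ e^*\in E^*\}.$$
Let $x=((\varphi_k),h)\in X$ and $e^*\in E^*$. As $\|\varphi_k\|\to0$ and $\bigcup E_k$ is dense in $E$,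
$$\|x-q^*e^*\|\ge\limsup_k\|\varphi_k-e^*|_{E_k}\|=\lim_k\|e^*|_{E_k}\|=\|e^*\| .$$
With $\|q^*\|\le\max(1,s)$ we get $\|x\|\le\|x-q^*e^*\|+\max(1,s)\|e^*\|\le(2+s)\|x-q^*e^*\|$. By Hahn–Banach $\|Rx\|=\operatorname{dist}(x,Y^\perp)$, hence $\|Rx\|\ge\|x\|/(2+s)$.

So $R(X)$ is closed. By (5) and Step 3, $\Gamma=R(X)\cong X$.

**Step 5: conclusion.** By Lemma 3.2, $\Gamma$ has a basis with coefficient space $\cong Y$; by Remark 3.1 so does $X$. As $E_k^*$ is $\lambda$-isomorphic to $\ell_\infty^{\dim E_k}$, the space $(\oplus E_k^*)_{c_0}$ is $\cong c_0$ if $E\ne0$, and it is $0$ if $E=0$. Finally $c_0\oplus C(\Delta)\cong C((\omega+1)\sqcup\Delta)\cong C[0,1]\cong C(\Delta)$ by (Mil). $\square$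

With $E=0$ in (a) we are back at the Haar basis: $Y_S=L_1$ and $X=C(\Delta)$. With $E$ the scalar field and $E_k=E$ in (b), we are back at Example 1.3.

## 5. Two extreme operators, and why bounded multipliers give nothing new

Take $E=L_1$ from now on in this section. What does $Y_S$ look like for simple $S$?

**Example 5.1 ($S=I$).** Here $Y_S=\{(z,Qz):z\in D\}\cong D\cong\ell_1$. So $\ell_1$ is a coefficient space of $C[0,1]$.

**Example 5.2 ($S=0$).** Here $Y_S=\ker Q\oplus L_1$, where $Q:D\cong\ell_1\to L_1$ is onto. To see that it is neither $\ell_1$ nor $L_1$ we need a lemma, which is also the key tool later.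

**Lemma 5.3 (extension).** Let $V\subset W$ be closed with $(W/V)^*$ injective, and let $Z$ be complemented in $Z^{**}$. Then every operator $T:V\to Z$ extends to an operator $W\to Z$.

*Proof.* $V^\perp\cong(W/V)^*$ is injective, so there is a projection $\Pi$ of $W^*$ onto $V^\perp$. The map $\sigma:V^*=W^*/V^\perp\to W^*$, $\sigma(w^*+V^\perp)=w^*-\Pi w^*$, is well defined and bounded, and it is a right inverse of the restriction map $W^*\to V^*$. Its adjoint $\sigma^*:W^{**}\to V^{**}$ satisfies $(\sigma^*v)(\eta)=(\sigma\eta)(v)=\eta(v)$ for $v\in V$, $\eta\in V^*$. So $\sigma^*$ is the canonical embedding on $V$. If $\rho:Z^{**}\to Z$ is a projection, then $\rho T^{**}\sigma^*|_W$ extends $T$. $\square$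

Back to Example 5.2. The Rademacher functions $\varepsilon_k(x)=(-1)^{x_k}$ are weakly null in $L_1$ and have norm $1$, so $\ker Q\oplus L_1$ does not have the Schur property and is not $\cong\ell_1$. Suppose it were $\cong L_1$. Then $V=\ker Q$ would be isomorphic to a complemented subspace of $L_1$. As $L_1$ is complemented in its bidual, so is $V$: if $i:V\to L_1$ and $p:L_1\to V$ satisfy $pi=I$ and $\rho:L_1^{**}\to L_1$ is a projection, then $p\rho i^{**}$ is a projection of $V^{**}$ onto $V$. Apply Lemma 5.3 with $W=D$, $W/V\cong L_1$, $(W/V)^*\cong L_\infty$ injective, $Z=V$ and $T$ the identity. It shows that $V$ is complemented in $D$. Then $L_1\cong D/V$ embeds in $D\cong\ell_1$, which contradicts the Schur property. So $\ker Q\oplus L_1$ is a coefficient space as in (i).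

So far we have three classes. A sensible next attempt is to let $S$ be multiplication by a function $a\in L_\infty$, $a>0$, and write $Y_a$ for the space (2). But suppose $c^{-1}\le a/b\le c$ for some constant $c$. By the remark after (1), we may use the same $E_k$ for $a$ and $b$. With this choice $(z,f)\mapsto(z,(a/b)f)$ is an automorphism of $U$ that maps $Y_a=\{Qz=af\}$ onto $Y_b=\{Qz=bf\}$. So $Y_a\cong Y_b$. In particular, an $a$ that is bounded below gives $\ell_1$ again for a suitable choice of $E_k$. This is where the attempt stops: only the rate at which $a$ approaches $0$ can matter, and only up to bounded factors. Even values tending to $0$ are not enough to separate spaces by their sets of values: if $a$ takes the values $2^{-j}$, $j\in J$, then $a/2$ takes the values $2^{-j}$, $j\in J+1$, with the same spaces $E_k$ allowed, and $Y_a\cong Y_{a/2}$.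

The way past this is to let $a$ take values $t_j\to0$ so sparse that no fixed constant $K$ bridges infinitely many gaps, and then to show that the isomorphism class of $Y_a$ remembers the set of values up to a bounded factor. Why should it remember? A weakly null sequence $(z_k,f_k)$ in $U$ has $\|z_k\|\to0$ by the Schur property of $D$. So on weakly null sequences the operator $q$ is, up to small errors, multiplication by $-a$. The sequences that see the value $\alpha$ are $(0,r_k)$, where $r_k$ oscillates on $\{a=\alpha\}$. They do not lie in $Y_a$, so an isomorphism between the kernels says nothing about them directly. But Lemma 5.3 extends the isomorphism to the surrounding spaces.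

## 6. Continuum many coefficient spaces of $C[0,1]$

Let $t_j=2^{-j^2}$ and let $(\Delta_n)_{n\ge1}$ be a measurable partition of $\Delta$ into sets of positive measure. For an infinite $J=\{j_1<j_2<\cdots\}\subset\mathbb N$ put
$$a_J=\sum_nt_{j_n}1_{\Delta_n}\in L_\infty,\qquad S_J:L_1\to L_1,\quad S_Jf=a_Jf .$$
Section 4 with $E=L_1$ and $S=S_J$ gives $D_J\cong\ell_1$, $Q_J$, $W_J:=D_J\oplus_1L_1$, the surjection $q_J(z,f)=Q_Jz-a_Jf$ onto $L_1$, and $Y_J=\ker q_J$. By Proposition 4.1(a) and Remark 3.1 each $Y_J$ is isomorphic to a coefficient space of $C[0,1]$.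

**Proposition 6.1.** If $Y_J\cong Y_I$, then $I\,\triangle\,J$ is finite.

*Proof.* Let $T:Y_J\to Y_I$ be an isomorphism.

**Step 1: extending to the surrounding spaces.** We have $W_J/Y_J\cong L_1\cong W_I/Y_I$, with dual $L_\infty$, which is injective. The spaces $W_I,W_J\cong\ell_1\oplus L_1$ are isomorphic to $L_1(\nu)$-spaces, hence complemented in their biduals. By Lemma 5.3 there are $A:W_J\to W_I$ extending $T$ and $B:W_I\to W_J$ extending $T^{-1}$. Now $q_IA$ vanishes on $Y_J=\ker q_J$, $q_JB$ vanishes on $Y_I=\ker q_I$, and $I-BA$ vanishes on $Y_J$. As $q_J$ and $q_I$ are onto, the open mapping theorem gives operators $\bar A,\bar B:L_1\to L_1$ and $C:L_1\to W_J$ with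
$$q_IA=\bar Aq_J,\qquad q_JB=\bar Bq_I,\qquad I-BA=Cq_J.\tag{6}$$
Let $M\ge1$ bound the norms of $A,B,\bar A,\bar B,C$, and let $K=8M^2$.

**Step 2: a value of $a_J$ must be near a value of $a_I$.** Fix $n$ with $\alpha:=t_{j_n}\le1/(4M)$. We show that some $i\in I$ satisfies $\alpha/K\le t_i\le K\alpha$. Suppose not.

Let $r_k=\mu(\Delta_n)^{-1}1_{\Delta_n}\varepsilon_k$ with $\varepsilon_k(x)=(-1)^{x_k}$. Then $\|r_k\|=1$. For $h\in L_\infty$ the function $1_{\Delta_n}h$ is in $L_2$ and $(\varepsilon_k)$ is orthonormal, so $\int r_kh\,d\mu\to0$ by Bessel. Thus $r_k\to0$ weakly. Put $g_k=(0,r_k)\in W_J$; as $a_J=\alpha$ on $\Delta_n$,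
$$q_Jg_k=-\alpha r_k .$$
Write $Ag_k=(u_k,h_k)$. This sequence is weakly null, so $\|u_k\|\to0$ by the Schur property of $D_I\cong\ell_1$, and $\|h_k\|\le M$. By (6), $Q_Iu_k-a_Ih_k=q_IAg_k=-\alpha\bar Ar_k$. Hence
$$\limsup_k\|a_Ih_k\|\le M\alpha.\tag{7}$$
All values of $a_I$ are numbers $t_i$, $i\in I$, so by assumption none lies in $[\alpha/K,K\alpha]$. Therefore $h_k=h_k'+h_k''$ with $h_k'=h_k1_{\{a_I>K\alpha\}}$ and $h_k''=h_k1_{\{a_I<\alpha/K\}}$. We estimate the three parts of $BAg_k=B(u_k,0)+B(0,h_k')+B(0,h_k'')$ after applying
$$\pi:W_J\to L_1,\qquad\pi(z,f)=f1_{\Delta_n},\qquad\|\pi\|\le1 .$$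

- *The part $u_k$.* $\|B(u_k,0)\|\le M\|u_k\|\to0$.
- *The part $h_k'$, where $a_I$ is large.* $K\alpha\|h_k'\|\le\|a_Ih_k\|$, so (7) gives $\limsup\|h_k'\|\le M/K$ and $\limsup\|B(0,h_k')\|\le M^2/K$.
- *The part $h_k''$, where $a_I$ is small.* The sequence $(h_k)$ is weakly null, and multiplication by an indicator function is an operator, so $(0,h_k'')$ is weakly null. Write $B(0,h_k'')=(v_k,p_k)$; then $\|v_k\|\to0$ by the Schur property of $D_J$. By (6), $Q_Jv_k-a_Jp_k=q_JB(0,h_k'')=\bar Bq_I(0,h_k'')=-\bar B(a_Ih_k'')$, and $\|\bar B(a_Ih_k'')\|\le M\cdot\frac{\alpha}{K}\cdot M$. So $\limsup\|a_Jp_k\|\le M^2\alpha/K$. As $a_J=\alpha$ on $\Delta_n$, $\limsup\|p_k1_{\Delta_n}\|\le M^2/K$; that is, $\limsup\|\pi B(0,h_k'')\|\le M^2/K$.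

Together $\limsup\|\pi BAg_k\|\le2M^2/K=\frac14$. Moreover $g_k-BAg_k=Cq_Jg_k=-\alpha Cr_k$ has norm at most $M\alpha\le\frac14$. But $\pi g_k=r_k$, so
$$1=\|\pi g_k\|\le\|\pi(g_k-BAg_k)\|+\|\pi BAg_k\| ,$$
and passing to the limsup gives $1\le\frac14+\frac14$, a contradiction.

**Step 3: sparseness.** We turn nearness into equality. By Step 2, for all large $j\in J$ there is $i\in I$ with $|i^2-j^2|\le\log_2K$. If $i\ne j$, then $|i^2-j^2|=|i-j|(i+j)\ge i+j>j$, which is impossible once $j\ge\log_2K$. So all large $j\in J$ lie in $I$. Exchanging the roles of $I$ and $J$ (use $T^{-1}$), all large $i\in I$ lie in $J$. $\square$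

*Proof of Theorem 2.3.* The upper bound was shown in Section 2. For the lower bound, consider the relation "$I\triangle J$ is finite" on the $2^{\aleph_0}$ infinite subsets of $\mathbb N$. Each class is countable, so there are $2^{\aleph_0}$ classes. Choosing one $J$ from each class gives, by Proposition 6.1, $2^{\aleph_0}$ pairwise non-isomorphic coefficient spaces $Y_J$ of $C[0,1]$. $\square$

## 7. Kernels in $L_1$: the complete list for $C[0,1]$

For Theorem 2.4 we need two lemmas: one absorbs copies of $\ell_1$, and one says that the quotient of the dual by a coefficient space is always $\mathcal L_1$.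

**Lemma 7.1.** (a) Every infinite-dimensional $\mathcal L_1$-space $V$ satisfies $V\cong V\oplus\ell_1$. (b) If $W$ is an $L_1(\nu)$-space with $W^*$ injective (for example, $\nu$ $\sigma$-finite), $V\subset W$ is closed and $W/V$ is an $\mathcal L_1$-space, then $V$ is an $\mathcal L_1$-space.

*Proof.* (a) By (LR), $V^*$ is injective. Embed it in some $\ell_\infty(\Gamma)=C(\beta\Gamma)$; it is complemented there, so it contains $c_0$ by (P). By (BP), $V\cong\ell_1\oplus V'$ for some $V'$. Since $\ell_1\cong\ell_1\oplus\ell_1$, we get $V\cong\ell_1\oplus\ell_1\oplus V'\cong\ell_1\oplus V$.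

(b) $V^\perp\cong(W/V)^*$ is injective by (LR), so it is complemented in $W^*$. Hence $V^*\cong W^*/V^\perp$ is isomorphic to a complemented subspace of the injective space $W^*$, so it is injective. Apply (LR). $\square$

**Lemma 7.2.** Let $K$ be compact metric, $(x_n)$ a basis of $X=C(K)$ and $Y=[f_n]\subset X^*=M(K)$. Then $X^*/Y$ is an $\mathcal L_1$-space.

*Proof.* By (LR) it suffices that $(X^*/Y)^*\cong Y^\perp\subset X^{**}$ is injective. Let $P_n$ be the partial sum projections of $(x_n)$. Then $P_n^*x^*=\sum_{i\le n}x^*(x_i)f_i\in Y$ for $x^*\in X^*$, and $P_n^*y\to y$ for $y\in Y$ by the argument in Lemma 3.2. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and define $L:Y^*\to X^{**}$ by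
$$(L\eta)(x^*)=\lim_{\mathcal U}\eta(P_n^*x^*),\qquad\|L\|\le\sup\|P_n\| .$$
Let $\tau:X^{**}\to Y^*$ be restriction to $Y$. For $y\in Y$, $(L\eta)(y)=\lim_{\mathcal U}\eta(P_n^*y)=\eta(y)$, so $\tau L=I$. Then $I-L\tau$ is a projection of $X^{**}$ onto $\ker\tau=Y^\perp$. Finally, $M(K)$ is an $\ell_1$-sum of spaces $L_1(\nu_i)$ with $\nu_i$ finite (take a maximal family of mutually singular probability measures). So $X^{**}=M(K)^*$ is an $\ell_\infty$-sum of spaces $L_\infty(\nu_i)$, which is injective by (Inj). Its complemented subspace $Y^\perp$ is injective. $\square$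

*Proof of Theorem 2.4.*

**Necessity.** Let $Y=[f_n]\subset M[0,1]$ be a coefficient space of $C[0,1]$. Then $\dim Y=\infty$ since the $f_n$ are linearly independent. We first move $Y$ from $M[0,1]$ into some $L_1(\nu)$. As $Y$ is separable, there is a probability measure $\nu$ with respect to which a dense sequence in $Y$, hence all of $Y$, is absolutely continuous. So $Y\subset L_1(\nu)\subset M[0,1]$. By Lebesgue decomposition there is a projection $p$ of $M[0,1]$ onto $L_1(\nu)$. Since $p$ fixes $Y$, it induces a projection of $M[0,1]/Y$ onto $E_0:=L_1(\nu)/Y$. By Lemma 7.2 and (LR), $(M[0,1]/Y)^*$ is injective; hence so is its complemented copy of $E_0^*$, and $E_0$ is an $\mathcal L_1$-space by (LR).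

Now we pass from $L_1(\nu)$ to $L_1$. The space $Y$ is the kernel of the surjection $(x,f)\mapsto(x+Y,f)$ from $L_1(\nu)\oplus L_1$ onto $E_0\oplus L_1$. The dual $E_0^*\oplus L_\infty$ of the target is injective, so the target is an $\mathcal L_1$-space by (LR). We claim $L_1(\nu)\oplus L_1\cong L_1$. Splitting $\nu$ into its atomic and nonatomic parts, $L_1(\nu)$ is the sum of one of $0,\ell_1^n,\ell_1$ and one of $0,L_1$. So it is enough that $L_1\cong L_1\oplus L_1\cong L_1\oplus\ell_1\cong L_1\oplus\ell_1^n$. The first holds by splitting $\Delta$ into two halves. For the second, averaging over a countable partition shows that $L_1\cong\ell_1\oplus Z$, so $L_1\cong\ell_1\oplus\ell_1\oplus Z\cong\ell_1\oplus L_1$. The third follows from $\ell_1\cong\ell_1\oplus\ell_1^n$. Transporting by an isomorphism gives $V\subset L_1$ with $V\cong Y$ and $L_1/V\cong E_0\oplus L_1$, an $\mathcal L_1$-space.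

**Sufficiency.** Let $V\subset L_1$ be closed and infinite-dimensional, with $E=L_1/V$ an $\mathcal L_1$-space, and let $S:L_1\to E$ be the quotient map. By Proposition 4.1(a), $Y_S$ is isomorphic to a coefficient space of $C[0,1]$; we show $Y_S\cong V$. If $E=0$, then $Y_S=L_1=V$. If $E\ne0$, then $D\cong\ell_1$ has the lifting property, so $Q=SR$ for some $R:D\to L_1$. The automorphism $(z,f)\mapsto(z,f-Rz)$ of $U$ maps $Y_S$ onto $\{(z,g):Sg=0\}=D\oplus V$, because $S(f-Rz)=Sf-Qz$. So $Y_S\cong\ell_1\oplus V$. By Lemma 7.1(b) with $W=L_1$, $V$ is an $\mathcal L_1$-space, and by Lemma 7.1(a) $\ell_1\oplus V\cong V$. $\square$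

## 8. Kernels in $\ell_1$: countable $K$

*Proof of Theorem 2.5.* Throughout, $E$ and $E'$ are separable infinite-dimensional $\mathcal L_1$-spaces.

**Step 1: $K(E)$ is well defined.** Infinite-dimensional kernels exist. The space $\ker(Q:D\to E)$ of Section 4 contains, for $0\ne x\in E_m$, every vector with entry $x$ in one position $\ge m$, entry $-x$ in another position $\ge m$, and $0$ elsewhere; and $D\cong\ell_1$. For uniqueness we compare two kernels through a pullback. Let $Q,Q':\ell_1\to E$ be surjections with infinite-dimensional kernels $V,V'$. By the lifting property $Q'=QR$ with $R:\ell_1\to\ell_1$. The automorphism $(x,y)\mapsto(x-Ry,y)$ of $\ell_1\oplus\ell_1$ maps $\{(x,y):Qx=Q'y\}$ onto $V\oplus\ell_1$. By symmetry this pullback is also $\cong V'\oplus\ell_1$. By Lemma 7.1(b) with $W=\ell_1$, both $V$ and $V'$ are $\mathcal L_1$-spaces, and Lemma 7.1(a) gives $V\cong V\oplus\ell_1\cong V'\oplus\ell_1\cong V'$. In particular $K(E)$ is an infinite-dimensional $\mathcal L_1$-space and $K(E)\cong K(E)\oplus\ell_1$.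

**Step 2: every $K(E)$ occurs.** By Proposition 4.1(b), $c_0$ has a basis with coefficient space $\cong\ker Q\cong K(E)$. We carry this over to $C(K)$. Since $K$ is infinite, compact and metric, it contains a sequence of distinct points $k_n$ converging to a point different from all of them. Choose pairwise disjoint open neighborhoods of the $k_n$ and continuous functions $0\le\phi_n\le1$ supported there with $\phi_n(k_n)=1$. Then $(c_n)\mapsto\sum c_n\phi_n$ embeds $c_0$ isometrically in $C(K)$. By (S), $C(K)\cong c_0\oplus Z\cong c_0\oplus c_0\oplus Z\cong c_0\oplus C(K)$. As $K$ is countable, $C(K)^*=\ell_1(K)\cong\ell_1$ has a basis. So by (JRZ) $C(K)$ has a basis whose coefficient space is all of $C(K)^*\cong\ell_1$. By Remark 3.1, $c_0\oplus C(K)\cong C(K)$ has a basis with coefficient space $\cong K(E)\oplus\ell_1\cong K(E)$.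

**Step 3: nothing else occurs.** Let $Y\subset C(K)^*\cong\ell_1$ be a coefficient space of $C(K)$. Then $\dim Y=\infty$, and by Lemma 7.2 the quotient $F=\ell_1/Y$ is a separable $\mathcal L_1$-space. If $\dim F=\infty$, then $Y\cong K(F)$ by Step 1. If $\dim F<\infty$, then $Y$ is complemented in $\ell_1$, so $Y\cong\ell_1$ by (P). This is also in the list: $K(\ell_1)\cong\ell_1$, since a surjection $\ell_1\to\ell_1$ has a right inverse by lifting, so its kernel is complemented, and (P) applies to an infinite-dimensional kernel.

**Step 4: $K(E)\cong K(E')$ implies $E\cong E'$.** Now we compare quotients through a pushout. Let $N$ be the common space, with embeddings $i,j:N\to\ell_1$ such that $\ell_1/iN\cong E$ and $\ell_1/jN\cong E'$. As $E^*$ is injective by (LR) and $\ell_1$ is complemented in its bidual, Lemma 5.3 (with $V=iN$, $W=Z=\ell_1$, $T=ji^{-1}$) gives $A:\ell_1\to\ell_1$ with $Ai=j$. The automorphism $(x,y)\mapsto(x,y+Ax)$ of $\ell_1\oplus\ell_1$ maps $\{(ik,-jk):k\in N\}$ onto $iN\oplus0$. Hence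
$$(\ell_1\oplus\ell_1)/\{(ik,-jk):k\in N\}\cong E\oplus\ell_1 .$$
By symmetry the same quotient is $\cong\ell_1\oplus E'$. By Lemma 7.1(a), $E\cong E\oplus\ell_1\cong E'\oplus\ell_1\cong E'$. Conversely, if $E\cong E'$, then surjections onto $E$ and onto $E'$ have the same kernels, so $K(E)\cong K(E')$.

Steps 1–4 give the theorem, including the bijection. $\square$

*Proof of Corollary 2.6.* The upper bound was shown in Section 2. If $K$ is uncountable, use (Mil), Remark 3.1 and Theorem 2.3.

Let $K$ be countably infinite. By Theorem 2.5 we need $2^{\aleph_0}$ pairwise non-isomorphic separable infinite-dimensional $\mathcal L_1$-spaces, and Section 6 has already produced them. The spaces $Y_J$ are separable. They are infinite-dimensional, being isomorphic to coefficient spaces of $C[0,1]$. They are $\mathcal L_1$-spaces by Lemma 7.1(b), applied up to isomorphism to $Y_J\subset W_J$: here $W_J\cong\ell_1\oplus L_1$ is isomorphic to an $L_1(\nu)$-space with $\nu$ $\sigma$-finite, and $W_J/Y_J\cong L_1$. Take one $J$ from each class of the relation "$I\triangle J$ is finite".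 The $Y_J$ are pairwise non-isomorphic by Proposition 6.1. By Theorem 2.5 the spaces $K(Y_J)$ are coefficient spaces of $C(K)$ and are pairwise non-isomorphic. $\square$
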